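
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Conditional waiting times in the $M/G/s$ queue\\ and the convex order of service times}


\begin{abstract}
It was conjectured that in an $M/G/s$ queue a more variable service-time distribution (in the convex order) makes the equilibrium waiting time, conditioned on being positive, stochastically larger. We show that this holds for $s=1$ and fails for every $s\ge 2$. The proof computes the first correction to the light-traffic limit of the conditional waiting-time distribution, by comparing the queue with the infinite-server system that has the same input. At points where the light-traffic limits of two service laws tie, the correction decides, and it can have the wrong sign. We give explicit laws with two and three atoms for which the conjectured ordering fails for all sufficiently small arrival rates, even in the increasing convex order, and we show that failure occurs arbitrarily close to every sufficiently smooth service law, including the exponential.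
\end{abstract}

\section{The question and the results}

\subsection*{The conjecture}

In the standard $M/G/s$ queue, customers arrive in a Poisson process of rate $\lambda$ and are served by $s$ identical parallel servers, first come, first served, with unlimited waiting room. Service times are iid with cdf $G$ and finite mean $1/\mu$, independent of the arrivals, and $\lambda/(s\mu)<1$, so that an equilibrium exists. Let $W=W(G)$ be the equilibrium waiting time, before service begins, of an arriving customer.

We compare service laws by their variability. Write $X'\le_{st}X''$ if $Ef(X')\le Ef(X'')$ for all nondecreasing $f$ for which the expectations exist; equivalently, $P(X'>x)\le P(X''>x)$ for all $x$. Write $X'\le_c X''$ (convex order) if $Ef(X')\le Ef(X'')$ for all convex $f$ for which the expectations exist, and use the same symbols for cdfs. Taking $f(t)=\pm t$ shows that $G'\le_c G''$ forces equal means. The following was conjectured in \cite{CC}.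

\begin{quote}
\textbf{Conjecture.} If $G'\le_c G''$, then, in $M/G/s$ queues with the same $s$ and the same $\lambda$, where $\lambda/(s\mu)<1$,
\[
(W(G')\mid W(G')>0)\ \le_{st}\ (W(G'')\mid W(G'')>0).
\]
\end{quote}

There are two good reasons to believe it. The first is light traffic. Let
\[
G_e(t)=\mu\int_0^t[1-G(u)]\,du,\qquad t\ge 0,
\]
be the stationary-excess cdf, the law of the residual service time of a customer observed in service. When $\lambda$ is tiny, a customer who has to wait most likely finds exactly $s$ customers, all in service, and waits for the smallest of $s$ independent residual times. This is the limit theorem of Burman and Smith: $P(W>x\mid W>0)\to P(\min\{X_1,\dots,X_s\}>x)$ as $\lambda\to0$, with $X_i$ iid with cdf $G_e$. For laws with equal means,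
\begin{equation}\label{eq:criterion}
G'\le_cG''\quad\Longleftrightarrow\quad G'_e\le_{st}G''_e ,
\end{equation}
so the conjecture holds in the limit $\lambda\to0$. The second reason is the single-server queue, where the conjecture is true for every $\lambda$ (Theorem~\ref{thm:complements}(a)).

Nevertheless the conjecture is false for every $s\ge2$. The light-traffic limit supports it only with a weak inequality: at a point $x$ where $G'_e(x)=G''_e(x)$ the limits tie, and the next term in the expansion in $\lambda$ decides. We compute that term exactly.

\subsection*{The second-order term}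

From now on, except in Theorem~\ref{thm:complements}(a), the time unit is chosen so that the mean service time is $1$. Let $S\sim G$ and put
\begin{align*}
\bar G(t)&=P(S>t), & m(t)&=E(S-t)^+=\int_t^\infty\bar G(u)\,du=1-G_e(t),\\
(\bar G*\bar G)(u)&=\int_0^u\bar G(z)\bar G(u-z)\,dz, &
J(x)&=\int_x^\infty m(u)^{s-1}(\bar G*\bar G)(u)\,du .
\end{align*}
Thus $m(0)=1$, $m$ is nonincreasing, and by \eqref{eq:criterion} two laws of mean $1$ satisfy $G_1\le_cG_2$ if and only if $m_1\le m_2$ pointwise. (A subscript on $m$ or $J$ refers to the law with the same subscript.) Let $X_1,\dots,X_{s+1}$ be iid with cdf $G_e$. They have density $\bar G$, so $X_s+X_{s+1}$ has density $\bar G*\bar G$, and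
\begin{equation}\label{eq:Jprob}
J(x)=P\bigl(x<X_s+X_{s+1}<\min\{X_1,\dots,X_{s-1}\}\bigr).
\end{equation}
In particular $0\le J\le 1$.

\begin{theorem}[Second-order light traffic]\label{thm:expansion}
Let $s\ge2$ and suppose that $M(\theta):=Ee^{\theta S}<\infty$ for some $\theta>0$. As $\lambda\to0$, uniformly in $x\ge0$,
\begin{equation}\label{eq:uncond}
P(W>x)=\frac{\lambda^s}{s!}\Bigl[(1-\lambda)\,m(x)^s+\lambda s\,J(x)\Bigr]+O(\lambda^{s+2}),
\end{equation}
and consequently, uniformly in $x\ge0$,
\begin{equation}\label{eq:cond}
P(W>x\mid W>0)=m(x)^s+\lambda s\bigl[J(x)-m(x)^sJ(0)\bigr]+O(\lambda^2).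
\end{equation}
If $S$ is bounded, \eqref{eq:uncond} and \eqref{eq:cond}, written with $y$ in place of $x$, may be integrated over $y\in(x,\infty)$ with errors of the same order.
\end{theorem}

Suppose now that $m_1(x)=m_2(x)=q$ for two laws $G_1,G_2$ with mean $1$ and finite exponential moments. By \eqref{eq:cond} the conditional tail at $x$ for $G_2$ minus that for $G_1$ is
\begin{equation}\label{eq:tie}
\lambda s\Bigl\{\,[J_2(x)-J_1(x)]-q^s[J_2(0)-J_1(0)]\,\Bigr\}+O(\lambda^2).
\end{equation}
The term with $J(0)$ comes from the normalization by $P(W>0)$. For $s=1$ formula \eqref{eq:Jprob}, with an empty minimum read as $+\infty$, gives $J(0)=1$ for every law, in agreement with the fact that $P(W>0)=\lambda$ in the single-server queue. For $s\ge2$, however, $J(0)=P(X_s+X_{s+1}<\min\{X_1,\dots,X_{s-1}\})$ depends on $G$. Enlarging the $X_i$ raises both sides of the inequality, so one should not expect $J(0)$ to be monotone in $G_e$, and the examples below show that it is not. There are two ways to make the leading term of \eqref{eq:tie} negative although $G_1\le_cG_2$.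
\begin{itemize}
\item[(A)] Raise $J(0)$ and leave $J(x)$ alone, at a point with $q>0$. Then, at the order in question, waits longer than $x$ are as frequent as before while positive waits are more frequent, so among the customers who wait a smaller fraction waits longer than $x$.
\item[(B)] Lower $J(0)$ and $J(x)$ by the same amount $d>0$. Then the brace in \eqref{eq:tie} is $-d+q^sd<0$ as soon as $q<1$.
\end{itemize}
The first way gives explicit counterexamples, the second gives counterexamples near every smooth law.

\begin{theorem}[Counterexample]\label{thm:counter}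
Let
\begin{itemize}
\item[] $G_1$: $P(S=\tfrac45)=P(S=\tfrac65)=\tfrac12$;
\item[] $G_2$: $P(S=\tfrac34)=P(S=\tfrac{17}{20})=\tfrac14$, \ $P(S=\tfrac65)=\tfrac12$.
\end{itemize}
Then $G_1\le_cG_2$. For every $s\ge2$ and every $x\in[\tfrac{17}{20},\tfrac65)$ there is $\lambda_0>0$ such that for all $0<\lambda<\lambda_0$
\begin{align*}
P(W(G_2)>x\mid W(G_2)>0)&<P(W(G_1)>x\mid W(G_1)>0),\\
E[(W(G_2)-x)^+\mid W(G_2)>0]&<E[(W(G_1)-x)^+\mid W(G_1)>0].
\end{align*}
Hence the conjecture is false for every $s\ge2$, even with $\le_{st}$ weakened in its conclusion to the increasing convex order (the order defined by nondecreasing convex $f$).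
\end{theorem}

\begin{theorem}[Failure near every smooth law]\label{thm:smooth}
Let $s\ge2$. Let $G$ have mean $1$ and a finite exponential moment, and suppose that on some interval $(0,\delta)$, $0<\delta\le\infty$, it is absolutely continuous, with a density that is bounded below by a positive constant on each compact subset of $(0,\delta)$. Then there are $x>0$ and laws $G_\varepsilon\ge_cG$, defined for small $\varepsilon>0$ and converging to $G$ in total variation as $\varepsilon\downarrow0$, such that for each small $\varepsilon$ there is $\lambda_0(\varepsilon)>0$ with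
\[
P(W(G_\varepsilon)>x\mid W(G_\varepsilon)>0)<P(W(G)>x\mid W(G)>0)\qquad\text{for all }0<\lambda<\lambda_0(\varepsilon).
\]
For $G$ exponential, any $x\in(0,2/s)$ works.
\end{theorem}

\begin{theorem}[What survives]\label{thm:complements}
\textup{(a)} For $s=1$ the conjecture is true.

\textup{(b)} Let $s\ge2$ and let $G_1\le_cG_2$ have mean $1$ and finite exponential moments. If $m_1(x)<m_2(x)$, the conjectured inequality holds strictly at $x$ for all small $\lambda$. If $m_1(x)=m_2(x)=:q$, put $\kappa=J_2(x)-J_1(x)-q^s[J_2(0)-J_1(0)]$; the inequality at $x$ holds strictly for all small $\lambda$ if $\kappa>0$ and fails for all small $\lambda$ if $\kappa<0$.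

\textup{(c)} Let $s\ge2$. If in addition $G_1\ne G_2$ have bounded support, then $E[W(G_1)\mid W(G_1)>0]<E[W(G_2)\mid W(G_2)>0]$ for all small $\lambda$.
\end{theorem}

We make no claim about violations at values of $\lambda$ that are not small.

\section{Two servers}\label{sec:two}

Before the general proof we look at $s=2$, where both the second-order term and its effect can be seen by hand. The argument of Subsection~\ref{sub:delay} is heuristic and will be made rigorous, for all $s$ and $x$, in Section~\ref{sec:proof}.

\subsection{The delay probability}\label{sub:delay}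

Let a customer arrive at time $0$, and let the earlier customers arrive at times $a_i<0$ with service times $S_i$. If nobody ever had to wait, customer $i$ would leave at $E_i=a_i+S_i$. The number $K$ of customers with $E_i>0$ is the number present at time $0$ in an infinite-server system; it is Poisson with mean $\lambda\int_{-\infty}^0\bar G(-a)\,da=\lambda$. If $K\ge2$, then the new customer has to wait, and
\[
P(K\ge2)=1-(1+\lambda)e^{-\lambda}=\frac{\lambda^2}2-\frac{\lambda^3}3+O(\lambda^4)
\]
does not depend on $G$. The service law enters only through the event that $K\le1$ but $W>0$. This requires a customer who has been delayed and is still present at time $0$ only because of the delay. (Figure~\ref{fig:delay} shows the configuration for a general level $x$; here $x=0$.) The cheapest such configuration has three customers. The third arrives at $-t$ and finds two customers in service. One of these stays beyond time $0$. The other leaves at time $z-t\in(-t,0]$, and then the third starts its service $S_3$, with $t-z<S_3\le t$. For fixed $t$, the possible arrivals of the customer who stays have total weight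 $\int_{-\infty}^{-t}\bar G(-a)\,da=m(t)$, and those of the customer who leaves between $z-t$ and $z-t+dz$ have weight $\bar G(z)\,dz$. So the configuration has probability $\lambda^3Q+O(\lambda^4)$ with
\[
Q=\int_0^\infty m(t)\int_0^t\bar G(z)\bigl[\bar G(t-z)-\bar G(t)\bigr]\,dz\,dt .
\]

\begin{figure}[t]
\centering
\begin{tikzpicture}[x=1.55cm,y=0.75cm]
\draw[->] (-3.5,0)--(2.7,0) node[right] {time};
\draw[dashed] (0,-0.1)--(0,3.7);
\draw[dashed] (1.2,-0.1)--(1.2,3.7);
\node[below] at (0,-0.1) {$0$};
\node[below] at (1.2,-0.1) {$x$};
\node[below] at (-1.6,-0.1) {$-t$};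
\draw (-1.6,-0.1)--(-1.6,0.1);
\draw[line width=3pt] (-3,3)--(1.8,3);
\node[left] at (-3.05,3) {$a_1$};
\node[right] at (1.85,3) {$E_1$};
\draw[line width=3pt] (-2.4,2)--(-0.4,2);
\node[left] at (-2.45,2) {$a_2$};
\node[above] at (-0.4,2.05) {$E_2$};
\draw[dotted, thick] (-1.6,1)--(-0.4,1);
\draw[line width=3pt] (-0.4,1)--(1.9,1);
\node[left] at (-1.65,1) {$a_3$};
\node[right] at (1.95,1) {$E_2+S_3$};
\draw (0.7,0.75)--(0.7,1.25);
\node[below] at (0.7,0.8) {$E_3$};
\end{tikzpicture}
\caption{Two servers. Customer $i$ arrives at $a_i$ and, if served at once, would leave at $E_i=a_i+S_i$. Thick lines are services, the dotted line is waiting. Customer $3$ arrives at $a_3=-t$, has to wait until $E_2$, and is still present at time $x$ although $E_3\le x$. An arrival at time $0$ waits longer than $x$, although only one of the $E_i$ exceeds $x$.}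
\label{fig:delay}
\end{figure}

If $S\equiv1$, then $Q=0$: the customer who stays arrived before customer $3$ and leaves after time $0$, while $a_3+S_3\le0$, which is impossible with equal services. If $S$ is exponential,
\[
Q=\int_0^\infty e^{-t}\bigl[te^{-t}-e^{-t}(1-e^{-t})\bigr]dt=\frac14-\frac12+\frac13=\frac1{12}.
\]
Thus $P(W>0)$ is $\frac{\lambda^2}2-\frac{\lambda^3}3+O(\lambda^4)$ for deterministic and $\frac{\lambda^2}2-\frac{\lambda^3}4+O(\lambda^4)$ for exponential services; the second agrees with the Erlang C formula $P(W>0)=\frac{\lambda^2/2}{1-\lambda/2}\big/\bigl(1+\lambda+\frac{\lambda^2/2}{1-\lambda/2}\bigr)$. Variability of services influences the probability of waiting at order $\lambda^3$.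

\subsection{The counterexample for \texorpdfstring{$s=2$}{s=2}}\label{sub:example}

To use way (A) we need a law and a modification of it that raises $P(W>0)$ at order $\lambda^3$ but changes nothing, up to that order, in $P(W>x)$ for some $x$. A natural modification is to split an atom symmetrically. There must be service times beyond the split atom, since otherwise $m(x)=0$ to the right of it and the expansion says nothing there. This leads to the laws of Theorem~\ref{thm:counter}: $G_2$ arises from $G_1$ by splitting the atom at $\frac45$ into two equal atoms at $\frac45\pm\frac1{20}$, and the atom at $\frac65$ keeps the tail positive. Both means are $1$, and $G_1\le_cG_2$ by Jensen's inequality.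

Since only the mass near $\frac45$ has moved,
\begin{equation}\label{eq:mfacts}
\begin{gathered}
m_1=m_2\ \text{ outside }(\tfrac34,\tfrac{17}{20}),\qquad m_1<m_2\ \text{ on }(\tfrac34,\tfrac{17}{20}),\\
m_i(u)>0\ \text{ for }u<\tfrac65,\qquad m_i(u)=0\ \text{ for }u\ge\tfrac65,\qquad m_i(\tfrac34)=\tfrac14 .
\end{gathered}
\end{equation}
The services never fall below $\frac34$, and this makes the convolution simple. For $u<\frac32$ and $0\le z\le u$, one of $z$, $u-z$ is less than $\frac34$, so $G_i(z)G_i(u-z)=0$ and $\bar G_i(z)\bar G_i(u-z)=1-G_i(z)-G_i(u-z)$. Since $\int_0^uG_i=u-\int_0^u\bar G_i=u-(1-m_i(u))$,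
\begin{equation}\label{eq:conv}
(\bar G_i*\bar G_i)(u)=u-2\int_0^uG_i=2-2m_i(u)-u\qquad(0\le u<\tfrac32).
\end{equation}
As $m_i$ vanishes from $\frac65<\frac32$ on, for $s=2$ we get $J_i(x)=\int_x^{6/5}m_i(u)\,(2-2m_i(u)-u)\,du$ on $[0,\frac65]$, and $J_i=0$ beyond. At each $u$ the integrand depends on $G_i$ only through $m_i(u)$. Hence $J_1(x)=J_2(x)$ for $x\ge\frac{17}{20}$, and by Theorem~\ref{thm:expansion} the probabilities $P(W(G_i)>x)$ agree up to $O(\lambda^4)$ for such $x$.

The delay probabilities do not agree to this order. Put $u=\frac45+v$ with $|v|\le\frac1{20}$. Then $m_2=\frac{17}{80}-\frac34v$, and $h:=m_2-m_1=\frac14(\frac1{20}-|v|)$ is a tent. Since $m_1+m_2=2m_2-h$,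
\begin{align*}
J_2(0)-J_1(0)&=\int_{3/4}^{17/20} h\,\bigl(2-u-2(m_1+m_2)\bigr)\,du
=\int_{-1/20}^{1/20}h\,\bigl(\tfrac7{20}+2v+2h\bigr)\,dv\\
&=\frac7{20}\cdot\frac1{1600}+0+\frac2{192000}=\frac{11}{48000}>0 .
\end{align*}
So $P(W(G_2)>0)$ exceeds $P(W(G_1)>0)$ by $\frac{11}{48000}\lambda^3+O(\lambda^4)$, and for $x\in[\frac{17}{20},\frac65)$ the conditional probability of waiting longer than $x$ is smaller under the more variable law $G_2$ once $\lambda$ is small.

\section{Proof of the expansion}\label{sec:proof}

We now prove Theorem~\ref{thm:expansion}. Two difficulties have to be met. In the $s$-server queue, customers long gone may have influenced those present, so we need a bound, in powers of $\lambda$, on the number of customers that matter; the single-server workload provides it. And the $\lambda^{s+1}$ term must be computed; comparison with the infinite-server system isolates the one configuration that needs work. Throughout, $\lambda<1$, and the constants in $O(\cdot)$ depend only on $G$, $s$ and the fixed $\theta$.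

\subsection{The equilibrium system and its busy periods}\label{sub:busy}

Let the arrivals form a Poisson process on $\mathbb R$ with iid services attached. Let $V$ be the stationary workload of the \emph{single}-server queue, working at unit rate, with this input. It exists because $\lambda<1$; $V(t-)$ is determined by the arrivals before $t$ and their services, $P(V(t-)=0)=1-\lambda$, and almost surely $V$ vanishes on intervals arbitrarily far in the past.

Start the $s$-server queue empty at a time when $V=0$. Its total workload $U$ (all unfinished service) has the same jumps as $V$ and decreases at rate at least $1$ while positive. Hence $U\le V$ from then on, and \emph{the $s$-server system is empty whenever $V=0$}. So the systems started empty at different zero epochs of $V$ agree from the later of the two epochs on, and together they define a stationary $s$-server system. It is the equilibrium one: a system started empty at time $-T$ also has workload at most $V$, so it coincides with the stationary system after the first zero of $V$ following $-T$, and that zero precedes time $0$ with probability tending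 to $1$ as $T\to\infty$.

Poisson arrivals see time averages, so $W$ is the waiting time of an additional customer who arrives at time $0$ to this system. If $V(0-)=0$, put $N=0$; then the system is empty at $0-$ and $W=0$. Otherwise let
\[
a_1<a_2<\dots<a_N<0
\]
be the arrival times in the busy period of $V$ in progress at $0-$. Then $V(a_1-)=0$, so the $s$-server system is empty just before $a_1$, and every customer present in it at time $0-$ is one of these $N$.

\begin{lemma}\label{lem:N}
For every $k\ge1$, $P(N=k)\le(\lambda M(\theta)/\theta)^k$. Hence $P(N\ge s+2)=O(\lambda^{s+2})$.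
\end{lemma}

\begin{proof}
Let $S_1,\dots,S_k$ be the services of the last $k$ arrivals before $0$, and let $T_k$ be the time elapsed since the first of these $k$ arrivals. If $N=k$, then $V(0-)=S_1+\dots+S_k-T_k>0$. Now $T_k$ is independent of the services, and it is less than $y$ with probability $P(\mathrm{Poisson}(\lambda y)\ge k)\le(\lambda y)^k/k!$. Since $y^k/k!\le\theta^{-k}e^{\theta y}$,
\[
P(N=k)\le E\,\frac{\bigl(\lambda(S_1+\dots+S_k)\bigr)^k}{k!}\le\Bigl(\frac\lambda\theta\Bigr)^kE\,e^{\theta(S_1+\dots+S_k)}=\Bigl(\frac{\lambda M(\theta)}\theta\Bigr)^k .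
\]
For small $\lambda$ these bounds form a convergent geometric series, and the second statement follows.
\end{proof}

\subsection{Comparison with the infinite-server system}

For a customer who arrives at a time $a<0$ with service $S$, let $D$ be the departure time and put $E=a+S$, the departure time in the infinite-server system. Then $D\ge E$, with equality if the customer does not wait. By the first-come, first-served rule, the customer arriving at $0$ starts at the first time $t\ge0$ at which at most $s-1$ earlier customers remain; so
\[
W>x\quad\Longleftrightarrow\quad\text{at least $s$ earlier customers have }D>x .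
\]
The number $K_x$ of earlier customers with $E>x$ is Poisson with mean $\lambda\int_{-\infty}^0\bar G(x-a)\,da=\lambda m(x)$. Since $D\ge E$, $K_x\ge s$ implies $W>x$. Hence, with
\[
\mathcal R_x=\{W>x,\ K_x\le s-1\},\qquad P(W>x)=P(K_x\ge s)+P(\mathcal R_x).
\]
The first probability is explicit. With $p=\lambda m(x)\le\lambda$,
\begin{equation}\label{eq:poisson}
\begin{aligned}
P(K_x\ge s)&=\frac{p^s}{s!}(1-p)+\frac{p^{s+1}}{(s+1)!}+O(p^{s+2})\\
&=\lambda^s\frac{m(x)^s}{s!}-\lambda^{s+1}\frac{s\,m(x)^{s+1}}{(s+1)!}+O\bigl(\lambda^{s+2}m(x)^{s+2}\bigr).
\end{aligned}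
\end{equation}

It remains to find $P(\mathcal R_x)$ up to $O(\lambda^{s+2})$. Number the customers of the current busy period of $V$ by $1,\dots,N$, in the order of arrival, and write $S_i$, $E_i$, $D_i$ for the quantities that belong to customer $i$. On $\mathcal R_x$ at least $s$ earlier customers have $D>x\ge0$, and all of them are among these $N$. If $N\le s$, none of the $N$ customers has waited, so $D_i=E_i$ for them and $K_x\ge s$, a contradiction. So $N\ge s+1$ on $\mathcal R_x$, and by Lemma~\ref{lem:N} only $N=s+1$ matters.

Let $N=s+1$. Customers $1,\dots,s$ start at once, so $D_i=E_i$ for $i\le s$, and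
\begin{equation}\label{eq:Dlast}
D_{s+1}=\max\{a_{s+1},\min_{i\le s}E_i\}+S_{s+1}.
\end{equation}
On $\mathcal R_x$, at least $s$ of $D_1,\dots,D_{s+1}$ but at most $s-1$ of $E_1,\dots,E_{s+1}$ exceed $x$. As the two lists differ at most in the last entry, exactly $s-1$ of $E_1,\dots,E_s$ exceed $x$, and $E_{s+1}\le x<D_{s+1}$. The remaining $E_i$, $i\le s$, is the minimum in \eqref{eq:Dlast}, and $D_{s+1}>E_{s+1}$ forces it to be later than $a_{s+1}$. So the services satisfy the following condition, which depends on $a=(a_1,\dots,a_{s+1})$ (see Figure~\ref{fig:delay}, where $s=2$ and $i=2$):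
\begin{quote}
$\Gamma_x(a)$: \ for some $i\le s$, \ $a_{s+1}<E_i\le x$; \ $E_j>x$ for all $j\le s$, $j\ne i$; \ $E_{s+1}\le x<E_i+S_{s+1}$.
\end{quote}

Conversely, let $a_1<\dots<a_{s+1}<0$ be arrival times with $V(a_1-)=0$ and no other arrivals in $(a_1,0)$, and let $\Gamma_x(a)$ hold. The $s$-server system is empty just before $a_1$. Customers $1,\dots,s$ start at once and are all still present at $a_{s+1}$; from then on customer $s+1$ is present until $D_{s+1}=E_i+S_{s+1}>x\ge0$. So $U$ is positive on $[a_1,0)$ and $U(0-)>0$. Since $V\ge U$, the same holds for $V$; that is, $N=s+1$, and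
\begin{equation}\label{eq:Gammawork}
V(0-)=S_1+\dots+S_{s+1}-|a_1|>0 .
\end{equation}
The customers $i$ and $s+1$ have $E\le x$, and customers before $a_1$ have $E\le D\le a_1<x$; so $K_x=s-1$. The customers with $D>x$ are the customers $1,\dots,s+1$ other than $i$, which are $s$ in number. Thus $\mathcal R_x$ occurs.

Therefore $\mathcal R_x\cap\{N=s+1\}$ is exactly the event just described. We compute its probability by the Mecke formula; at most one tuple $a$, that of the last $s+1$ arrivals before $0$, can qualify. Arrival times $a_1<\dots<a_{s+1}$ have intensity $\lambda^{s+1}da$; there are no other arrivals in $(a_1,0)$ with probability $e^{\lambda a_1}$; and $V(a_1-)=0$ has probability $1-\lambda$ and is independent of the input from $a_1$ on. Hence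
\[
P(\mathcal R_x,\,N=s+1)=(1-\lambda)\lambda^{s+1}\int_{a_1<\dots<a_{s+1}<0}e^{\lambda a_1}P(\Gamma_x(a))\,da .
\]
Put $Q(x)=\int_{a_1<\dots<a_{s+1}<0} P(\Gamma_x(a))\,da$. Since $|(1-\lambda)e^{\lambda a_1}-1|\le\lambda(1+|a_1|)$, and since $\Gamma_x(a)\subset\{S_1+\dots+S_{s+1}>|a_1|\}$ by \eqref{eq:Gammawork},
\begin{equation}\label{eq:Qerror}
\bigl|P(\mathcal R_x,N=s+1)-\lambda^{s+1}Q(x)\bigr|\le\lambda^{s+2}\int_0^\infty(1+t)\frac{t^s}{s!}P(S_1+\dots+S_{s+1}>t)\,dt .
\end{equation}
(For $a_1=-t$, the other $s$ ordered times fill a volume $t^s/s!$.) The integral is finite because $S$ has an exponential moment, and it does not depend on $x$. In summary, uniformly in $x\ge0$,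
\begin{equation}\label{eq:reduction}
P(W>x)=P(K_x\ge s)+\lambda^{s+1}Q(x)+O(\lambda^{s+2}).
\end{equation}

\subsection{The delayed customer}

To compute $Q(x)$, fix $a_{s+1}=-t$. The other $s$ arrival times lie before $-t$; one belongs to the special customer $i$, and the $s-1$ others are unordered among themselves. Each of these others contributes
\[
\int_{-\infty}^{-t}\bar G(x-a)\,da=m(x+t),
\]
together $m(x+t)^{s-1}/(s-1)!$. For the special customer, the measure of pairs (arrival time $a<-t$, service) with $a+S\in dy$ is $\bar G(y+t)\,dy$ for $y>-t$: given $S$, the time $a=y-S$ is before $-t$ if and only if $S>y+t$. Finally, given $E_i=y\in(-t,x]$, the service of customer $s+1$ must satisfy $x-y<S_{s+1}\le x+t$. With $u=x+t$ and $z=y+t$,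
\[
Q(x)=\frac1{(s-1)!}\int_x^\infty m(u)^{s-1}\int_0^u\bar G(z)\bigl[\bar G(u-z)-\bar G(u)\bigr]\,dz\,du .
\]
The first part of the inner integral produces $J(x)$. In the second, $\int_0^u\bar G=1-m(u)$ and $m'=-\bar G$ almost everywhere, so, with $m=m(x)$ on the right,
\begin{equation}\label{eq:Q}
\begin{aligned}
Q(x)&=\frac1{(s-1)!}\Bigl[J(x)-\int_x^\infty m(u)^{s-1}\bar G(u)(1-m(u))\,du\Bigr]\\
&=\frac1{(s-1)!}\Bigl[J(x)-\frac{m^s}s+\frac{m^{s+1}}{s+1}\Bigr].
\end{aligned}
\end{equation}

\subsection{Conclusion}

Insert \eqref{eq:poisson} and \eqref{eq:Q} into \eqref{eq:reduction}. The coefficient of $\lambda^s$ is $m^s/s!$. Since $\frac1{(s-1)!(s+1)}=\frac s{(s+1)!}$, the powers $m^{s+1}$ cancel in the coefficient of $\lambda^{s+1}$, which is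
\[
-\frac{s\,m^{s+1}}{(s+1)!}+\frac{J(x)}{(s-1)!}-\frac{m^s}{s!}+\frac{m^{s+1}}{(s-1)!(s+1)}=\frac1{s!}\bigl[sJ(x)-m(x)^s\bigr].
\]
This is \eqref{eq:uncond}. Because $m(0)=1$, dividing it by its value at $x=0$ gives
\[
\frac{(1-\lambda)m^s+\lambda sJ(x)+O(\lambda^2)}{1-\lambda+\lambda sJ(0)+O(\lambda^2)}
=m^s+\lambda\bigl[-m^s+sJ(x)+m^s-s\,m^sJ(0)\bigr]+O(\lambda^2),
\]
which is \eqref{eq:cond}, uniformly since $m$ and $J$ are bounded by $1$.

Now let $S\le b$. It suffices to show that the absolute value of the error in the expansion \eqref{eq:uncond} of $P(W>y)$ has integral $O(\lambda^{s+2})$ over $y\in(0,\infty)$; the conditional version again follows on division by $P(W>0)$, because $m^s$ and $J$ are bounded and vanish on $[b,\infty)$. There are three errors.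
\begin{itemize}
\item The error in \eqref{eq:poisson} is at most a constant times $\lambda^{s+2}m(y)^{s+2}$, and $m(y)=0$ for $y\ge b$.
\item The customer arriving at $0$ starts no later than the time when all earlier work is finished, so $W\le U(0-)\le V(0-)\le Nb$. Hence $\mathcal R_y\cap\{N=s+1\}$ is empty for $y\ge(s+1)b$. Also $Q(y)=0$ for $y\ge b$, since $m$ vanishes on $[b,\infty)$ and $s\ge2$. So the left side of \eqref{eq:Qerror} (with $y$ in place of $x$) vanishes for $y\ge(s+1)b$ and is $O(\lambda^{s+2})$ uniformly.
\item By Lemma~\ref{lem:N} and $W\le Nb$, $\int_0^\infty P(W>y,\,N\ge s+2)\,dy\le\sum_{k\ge s+2}kb\,(\lambda M(\theta)/\theta)^k=O(\lambda^{s+2})$.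
\end{itemize}
This completes the proof of Theorem~\ref{thm:expansion}. \qed

\begin{remark}
As a check, formula \eqref{eq:uncond} with $s=1$ agrees with the Pollaczek--Khinchine formula, which gives $P(W>x)=(1-\lambda)[\lambda P(X_1>x)+\lambda^2P(X_1+X_2>x)]+O(\lambda^3)$; in this case $J(x)=P(X_1+X_2>x)$.
\end{remark}

\section{The counterexample for every \texorpdfstring{$s\ge2$}{s>=2}}

We prove Theorem~\ref{thm:counter}. That $G_1\le_cG_2$, the facts \eqref{eq:mfacts}, and the convolution formula \eqref{eq:conv} were established in Subsection~\ref{sub:example}. For general $s$ they give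
\[
J_i(x)=\int_x^{6/5}f_u(m_i(u))\,du\quad(0\le x\le\tfrac65),\qquad f_u(q)=q^{s-1}(2-2q-u),
\]
and $J_i(x)=0$ for $x\ge\frac65$. So $J_1(y)=J_2(y)$ for $y\ge\frac{17}{20}$. Instead of computing $J_2(0)-J_1(0)$, we use that $f_u$ is increasing where it is needed. By \eqref{eq:mfacts}, for $u\in[\frac34,\frac{17}{20}]$ we have $0<m_1(u)\le m_2(u)\le\frac14$, and for $0<q\le\frac14$ and such $u$
\[
f_u'(q)=q^{s-2}\bigl[(s-1)(2-2q-u)-2q\bigr]\ge q^{s-2}\bigl[0.65\,(s-1)-0.5\bigr]>0,
\]
since $s\ge2$. As $m_1<m_2$ on $(\frac34,\frac{17}{20})$ and $m_1=m_2$ elsewhere,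
\[
\Delta:=J_2(0)-J_1(0)=\int_{3/4}^{17/20}\bigl[f_u(m_2(u))-f_u(m_1(u))\bigr]\,du>0 .
\]

Fix $x\in[\frac{17}{20},\frac65)$ and put $q=m_1(x)=m_2(x)>0$. Formula \eqref{eq:tie} gives
\[
P(W(G_2)>x\mid W(G_2)>0)-P(W(G_1)>x\mid W(G_1)>0)=-\lambda s\,q^s\Delta+O(\lambda^2)<0
\]
for all small $\lambda>0$. Both laws are bounded, and $m_1=m_2$, $J_1=J_2$ on all of $[x,\infty)$, so the integrated form of \eqref{eq:cond} gives
\begin{multline*}
E[(W(G_2)-x)^+\mid W(G_2)>0]-E[(W(G_1)-x)^+\mid W(G_1)>0]\\
=-\lambda s\,\Delta\int_x^{6/5}m_1(y)^s\,dy+O(\lambda^2),
\end{multline*}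
which is again negative for small $\lambda$. Since $w\mapsto(w-x)^+$ is nondecreasing and convex, the increasing convex order fails as well. The stability condition $\lambda/s<1$ holds for small $\lambda$. \qed

\section{Failure near every smooth law}

The counterexample above has atoms and no short services. One might hope that the conjecture holds for regular laws, such as perturbations of the exponential. Theorem~\ref{thm:smooth} says that it does not. Its proof uses way (B): perturb $G$ to the right of $x$ so that $m$ increases but $J(x)$ decreases; then $J(0)$ decreases by the same amount. To see which perturbations lower $J$ we compute its derivative.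

For $z>0$ let
\[
B(z)=(s-1)\Bigl[m(z)^{s-2}(\bar G*\bar G)(z)-2\int_0^\infty m(z+v)^{s-2}\,\bar G(z+v)\,\bar G(v)\,dv\Bigr],
\]
with $m^{0}=1$. We shall see that $\int hB$ is the derivative, at $\varepsilon=0$, of $J(x)$ when $m$ is replaced by $m+\varepsilon h$ with $h$ supported to the right of $x$. In terms of \eqref{eq:Jprob}, the first term of $B$ is the gain from a larger minimum, the second the loss from a larger sum. For small $z$ the loss wins: as $z\downarrow0$, the first term in the bracket is at most $z$, and by dominated convergence (with dominating function $\bar G$) and right-continuity of $\bar G$ the integral tends to $\int_0^\infty m^{s-2}\bar G^2\,dv$. This limit is positive, because $\bar G$ and $m$ are positive near $0$, the mean being $1$. So $B<0$ on some interval $(0,z_0)$ with $z_0\le\delta$.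

\begin{proof}[Proof of Theorem~\ref{thm:smooth}]
Fix $x\in(0,z_0)$ and a nonnegative $h\in C^2$, $h\not\equiv0$, with compact support in $(x,z_0)$. Put
\[
dG_\varepsilon=dG+\varepsilon h''\,dt .
\]
The density of $G$ is bounded below by a positive constant on the support of $h$, so $G_\varepsilon$ is a nonnegative measure for small $\varepsilon>0$. This is where the hypothesis on the density is used. Since $\int h''=\int t\,h''(t)\,dt=0$, $G_\varepsilon$ has mass $1$ and mean $1$; it has a finite exponential moment, and $G_\varepsilon\to G$ in total variation. For $u\ge0$, integration by parts gives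
\[
m_\varepsilon(u)=m(u)+\varepsilon\int_u^\infty(t-u)h''(t)\,dt=m(u)+\varepsilon h(u),\qquad \bar G_\varepsilon=\bar G-\varepsilon h' .
\]
Thus $m_\varepsilon\ge m$, and $G\le_cG_\varepsilon$ by \eqref{eq:criterion}.

\emph{The derivative of $J$.} We have $J_\varepsilon(x)=\int_x^\infty(m+\varepsilon h)^{s-1}\,\bigl((\bar G-\varepsilon h')*(\bar G-\varepsilon h')\bigr)\,du$. This is a polynomial in $\varepsilon$, since $m$, $h$ are bounded and $\bar G$, $h'$ are integrable. Its derivative at $\varepsilon=0$ is
\[
(s-1)\int_x^\infty m^{s-2}\,h\,(\bar G*\bar G)\,du-2\int_x^\infty m(u)^{s-1}\int_0^uh'(z)\bar G(u-z)\,dz\,du .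
\]
As $h'$ vanishes outside $(x,z_0)$, Fubini's theorem and the substitution $u=z+v$ turn the second term, with its sign, into
\[
-\int h'(z)\varphi(z)\,dz,\qquad \varphi(z)=2\int_0^\infty m(z+v)^{s-1}\bar G(v)\,dv .
\]
Because $m^{s-1}$ is Lipschitz with a.e.\ derivative $-(s-1)m^{s-2}\bar G$, Fubini's theorem shows that $\varphi$ is Lipschitz with a.e.\ derivative $-2(s-1)\int_0^\infty m(z+v)^{s-2}\bar G(z+v)\bar G(v)\,dv$. So $-\int h'\varphi=\int h\varphi'$, and
\[
\frac{d}{d\varepsilon}J_\varepsilon(x)\Big|_{\varepsilon=0}=\int h(z)B(z)\,dz<0 .
\]
Hence $J_\varepsilon(x)<J(x)$ for all small $\varepsilon>0$.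

\emph{Comparison.} Fix such an $\varepsilon$. On $[0,x]$ neither $m$ nor $\bar G$, and therefore not $\bar G*\bar G$, has changed. So
\[
J_\varepsilon(0)-J(0)=J_\varepsilon(x)-J(x)=:-d<0,\qquad m_\varepsilon(x)=m(x)=1-\int_0^x\bar G<1 .
\]
By \eqref{eq:tie}, the conditional tail at $x$ for $G_\varepsilon$ minus that for $G$ is
\[
\lambda s\bigl[-d+m(x)^sd\bigr]+O(\lambda^2)=-\lambda s\,d\,(1-m(x)^s)+O(\lambda^2),
\]
where $d$ and the constant in $O(\lambda^2)$ may depend on $\varepsilon$. This is negative for $0<\lambda<\lambda_0(\varepsilon)$.

\emph{Exponential law.} Here $m(z)=\bar G(z)=e^{-z}$ and $(\bar G*\bar G)(z)=ze^{-z}$, and the integral in $B$ is $e^{-(s-1)z}\int_0^\infty e^{-sv}\,dv=e^{-(s-1)z}/s$. So $B(z)=(s-1)e^{-(s-1)z}(z-\frac2s)$, and $\delta=\infty$, $z_0=2/s$ are admissible.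
\end{proof}

\section{What survives}

\begin{proof}[Proof of Theorem~\ref{thm:complements}]
(a) Let $s=1$ and $\rho=\lambda/\mu<1$. The Pollaczek--Khinchine formula says that, given $W>0$, the waiting time is distributed as $Y_1+\dots+Y_K$, where the $Y_i$ are iid with cdf $G_e$ and $K$ is independent of them with $P(K=n)=(1-\rho)\rho^{n-1}$, $n\ge1$. The law of $K$ is the same for $G'$ and $G''$. By \eqref{eq:criterion}, $G'_e\le_{st}G''_e$, so we can couple $Y_i'\le Y_i''$ for all $i$ and use the same $K$. The sums are then ordered.

(b) By \eqref{eq:cond}, the conditional tail at $x$ for $G_2$ minus that for $G_1$ is $m_2(x)^s-m_1(x)^s+O(\lambda)$, which settles the case $m_1(x)<m_2(x)$. In the case of equality it is $\lambda s\kappa+O(\lambda^2)$ by \eqref{eq:tie}.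

(c) By the integrated form of \eqref{eq:cond} with $x=0$, the conditional mean for $G_2$ minus that for $G_1$ is $\int_0^\infty(m_2^s-m_1^s)\,dy+O(\lambda)$. We have $m_1\le m_2$, both functions are continuous, and they are not identical, because $-\bar G_i$ is the right derivative of $m_i$ and $G_1\ne G_2$. So the integral is positive.
\end{proof}

\begin{thebibliography}{9}
\bibitem{CC} Comparison Conjectures About The $M/G/s$ Queue, \url{http://www.columbia.edu/%7eww2040/comparisonConjectures1983.pdf}
\end{thebibliography}

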